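\title{Decreasing diagrams with three labels are complete for confluence}

\begin{abstract}
The decreasing diagrams method proves that a rewrite relation is confluent by labeling its steps and closing one-step peaks with smaller labels. We prove that the method is complete on sets of arbitrary cardinality: every confluent relation has a decreasing labeling, and the three labels $0<1<2$ always suffice, even for the valley form of the diagrams. Two labels suffice when every connected component has a countable cofinal subset, while in every uncountable cardinality there is a confluent relation for which two labels do not suffice.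
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\rightarrow$ be a binary relation on a set $A$, thought of as a set of rewrite steps. We write $\leftarrow$ for its inverse, $\leftrightarrow$ for its symmetric closure, and use the superscripts ${}^=$ and ${}^*$ for the reflexive closure (at most one step) and the reflexive-transitive closure. We abbreviate $\rightarrow^*$ to $\twoheadrightarrow$. If $x\twoheadrightarrow y$, then $x$ \emph{reaches} $y$ and $y$ is a \emph{reduct} of $x$; if $x\rightarrow y$, then $y$ is a \emph{successor} of $x$. Paths are finite and may have length $0$. Composition is read from left to right: $x\mathrel{R\circ S}y$ means $x\mathrel{R}z\mathrel{S}y$ for some $z$.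

The relation $\rightarrow$ is \emph{confluent} if whenever $u\twoheadleftarrow s\twoheadrightarrow v$ there is $w$ with $u\twoheadrightarrow w\twoheadleftarrow v$: two computations from the same start can always be continued until they meet. This is a condition on peaks of arbitrary length, and one would like to test only the peaks $u\leftarrow s\rightarrow v$ made of single steps. Joining these is not enough. In the relation $c\leftarrow a\rightleftarrows b\rightarrow d$ the peak at $a$ is joined by $b\rightarrow a\rightarrow c$ and the peak at $b$ by $a\rightarrow b\rightarrow d$, but $c$ and $d$ have no common reduct. The decreasing diagrams method asks that one-step peaks be closed by steps that are smaller in a well-founded sense.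

A \emph{labeling} of $\rightarrow$ consists of a set $I$ of labels with a well-founded strict order $\triangleright$ and a family $(\rightarrow_i)_{i\in I}$ of relations on $A$ whose union is $\rightarrow$. A step may carry several labels. For $J\subseteq I$ put ${\rightarrow_J}=\bigcup_{j\in J}{\rightarrow_j}$, and for $l,m\in I$ put
\[
{\vee l}=\{i\in I: l\triangleright i\},\qquad {\vee lm}={\vee l}\cup{\vee m}.
\]
A \emph{local peak}, or $(l,m)$-peak, is a pair of steps $u\leftarrow_l s\rightarrow_m v$. It has a \emph{decreasing diagram} if
\begin{equation}\label{eq:conv}
u\;\leftrightarrow^*_{\vee l}\circ\rightarrow^=_m\circ\leftrightarrow^*_{\vee lm}\circ\leftarrow^=_l\circ\leftrightarrow^*_{\vee m}\;v. \tag{D}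
\end{equation}
Thus $u$ and $v$ are connected by steps whose labels are smaller than $l$ or $m$, apart from at most one forward $m$-step and at most one backward $l$-step; before the $m$-step only labels below $l$ occur, and after the $l$-step only labels below $m$. The condition is unchanged when the peak is read from $v$ to $u$. A labeling is \emph{decreasing} if every local peak has a decreasing diagram.

\begin{example}\label{ex:simple}
With a single label all the sets $\vee l$ are empty, and \eqref{eq:conv} says $u\rightarrow^=\circ\leftarrow^= v$: every one-step peak closes in at most one step on each side. At the other extreme, suppose that there is no infinite sequence $x_0\rightarrow x_1\rightarrow\cdots$ and that every one-step peak has a common reduct. Label each step by its source, and let $s\triangleright t$ mean that there is a path of positive length from $s$ to $t$. A local peak has the form $u\leftarrow_s s\rightarrow_s v$, and every step of a joining $u\twoheadrightarrow w\twoheadleftarrow v$ has its label in $\vee s$. So this labeling is decreasing.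
\end{example}

Two results are due to van Oostrom. The method is \emph{sound}: a relation that admits a decreasing labeling is confluent. It is \emph{complete on countable sets}: if $A$ is countable, every confluent relation on $A$ admits a decreasing labeling. The following question, left open for uncountable sets, comes from \cite{thesis}.

\medskip
\noindent\textbf{Problem.} \emph{Does every confluent relation on every set, countable or not, admit a decreasing labeling?}
\medskip

Countability is a natural threshold. In a countable confluent relation one can join the elements of a component one after the other and obtain a single sequence $r_0\rightarrow r_1\rightarrow\cdots$ that every element of the component reaches; routing everything into this sequence with the lowest label closes all peaks (Section~\ref{sec:countable}). A sequence of steps has only countably many terms, so for larger relations there may be nothing of the kind. One might therefore guess that completeness fails, or that the number of labels has to grow with the cardinality. In fact one more label is enough. Call $C\subseteq K$ \emph{cofinal} in $K\subseteq A$ if every element of $K$ reaches an element of $C$. We work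 in ZFC.

\begin{theorem}\label{thm:main}
Let $\rightarrow$ be a confluent relation on an arbitrary set $A$. Then $\rightarrow$ is a disjoint union ${\rightarrow_0}\cup{\rightarrow_1}\cup{\rightarrow_2}$ such that, for the order $2\triangleright1\triangleright0$, every local peak $u\leftarrow_l s\rightarrow_m v$ satisfies
\begin{equation}\label{eq:valley}
u\twoheadrightarrow_{\vee l}\circ\rightarrow_m^=\circ\twoheadrightarrow_{\vee lm}\ w\ \twoheadleftarrow_{\vee lm}\circ\leftarrow_l^=\circ\twoheadleftarrow_{\vee m}v\qquad\text{for some }w. \tag{V}
\end{equation}
If every $\leftrightarrow^*$-class of $A$ contains a countable cofinal subset, then one can take ${\rightarrow_1}=\emptyset$, so that two labels suffice.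
\end{theorem}

The \emph{valley form} \eqref{eq:valley} implies \eqref{eq:conv}, because $\twoheadrightarrow_J$ and $\twoheadleftarrow_J$ are contained in $\leftrightarrow^*_J$. So the Problem has a positive answer, and soundness gives the following.

\begin{corollary}\label{cor:iff}
A relation on any set is confluent if and only if it admits a decreasing labeling, if and only if it admits one with the labels $0<1<2$.
\end{corollary}

\begin{theorem}\label{thm:sharp}
For every uncountable cardinal there is a confluent relation on a set of that cardinality that has no decreasing labeling with at most two labels, even in the conversion form \eqref{eq:conv}.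
\end{theorem}

Both theorems revolve around one example, a relation built from the finite subsets of a set (Section~\ref{sec:model}). Theorem~\ref{thm:main} is proved by finding a copy of its structure inside an arbitrary confluent relation (Sections~\ref{sec:hubs}--\ref{sec:construction}), and Theorem~\ref{thm:sharp} by adding one element to it (Section~\ref{sec:sharp}).

\section{Reduction to a skeleton}\label{sec:skeleton}

Let $\rightarrow$ be confluent. If $x\leftrightarrow^*y$, then $x$ and $y$ have a common reduct. Indeed, let $x\leftrightarrow^*y'\leftrightarrow y$ and let $w$ be a common reduct of $x$ and $y'$, given by induction on the length of the conversion. If $y\rightarrow y'$, then $y\twoheadrightarrow w$; if $y'\rightarrow y$, confluence joins $w\twoheadleftarrow y'\rightarrow y$.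

Each step lies inside one $\leftrightarrow^*$-class, and so does each local peak. Labelings of the separate classes by $0<1<2$ can therefore be united into a labeling of $A$. Hence, until the end of Section~\ref{sec:construction}, we may assume that $A$ is nonempty and that
\begin{equation}\label{eq:directed}
\text{every finite subset of $A$ has a common reduct.}
\end{equation}
This is the only form in which confluence is used. The \emph{cofinality} $\kappa$ of $(A,\rightarrow)$ is the least cardinality of a cofinal subset of $A$.

For the labels $0<1<2$ we have ${\vee0}=\emptyset$, ${\vee1}=\{0\}$ and ${\vee2}=\{0,1\}$. The top label is therefore cheap: a peak that involves it can be closed by any valley of steps labeled $0$ and $1$. All the work is to choose the steps labeled $0$ and $1$: enough of them to join any two elements, but so few that the peaks among them close. A relation is \emph{deterministic} if every element has at most one successor.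

\begin{definition}\label{def:skeleton}
A \emph{skeleton} of $(A,\rightarrow)$ is a pair of relations ${\rightarrow_0},{\rightarrow_1}\subseteq{\rightarrow}$ such that
\begin{itemize}
\item[(S1)] $\rightarrow_0$ is deterministic;
\item[(S2)] no element is the source of both a $0$-step and a $1$-step;
\item[(S3)] if $u\leftarrow_1s\rightarrow_1v$, then $u\twoheadrightarrow_0\circ\rightarrow_1^=\circ\twoheadrightarrow_0 w\twoheadleftarrow_0\circ\leftarrow_1^=\circ\twoheadleftarrow_0v$ for some $w$;
\item[(S4)] any two elements of $A$ have a common reduct with respect to $\rightarrow_{\{0,1\}}$.
\end{itemize}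
\end{definition}

\begin{lemma}\label{lem:skeleton}
Let $\rightarrow_0,\rightarrow_1$ be a skeleton and let $\rightarrow_2$ consist of the remaining steps of $\rightarrow$. Then the three relations are disjoint and every local peak satisfies \eqref{eq:valley}.
\end{lemma}

\begin{proof}
Disjointness follows from (S2). Let $u\leftarrow_ls\rightarrow_mv$. If $l=m=0$, then $u=v$ by (S1) and $w=u$ will do. The case $\{l,m\}=\{0,1\}$ does not occur by (S2). If $l=m=1$, then ${\vee l}={\vee m}={\vee lm}=\{0\}$ and \eqref{eq:valley} is (S3). If $l=2$ or $m=2$, then ${\vee lm}=\{0,1\}$, and (S4) gives $u\twoheadrightarrow_{\vee lm}w\twoheadleftarrow_{\vee lm}v$.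
\end{proof}

Theorem~\ref{thm:main} thus follows from Proposition~\ref{prop:countable}, which gives a skeleton with ${\rightarrow_1}=\emptyset$ when $\kappa\le\aleph_0$, and Proposition~\ref{prop:uncountable}, which gives a skeleton when $\kappa>\aleph_0$.

\section{Countable cofinality}\label{sec:countable}

\begin{proposition}\label{prop:countable}
If $\kappa\le\aleph_0$, there is a skeleton with ${\rightarrow_1}=\emptyset$.
\end{proposition}

\begin{proof}
We first find a cofinal set $V$ that is a single point or an injective sequence of steps. If some $t$ is reached by every element of $A$, put $V=\{t\}$ and define no $0$-step on $V$.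

Otherwise let $\{c_0,c_1,\dots\}$ be cofinal, with repetitions allowed. Put $d_0=c_0$ and let $d_{n+1}$ be a common reduct of $d_n$ and $c_{n+1}$. Concatenating paths $d_0\twoheadrightarrow d_1\twoheadrightarrow\cdots$ gives a walk $w_0\rightarrow w_1\rightarrow\cdots$ such that every element of $A$ reaches some $w_n$, and then all later terms. The walk is infinite and every vertex occurs in it only finitely often, since a last vertex, or a vertex occurring infinitely often, would be reached by every element. Remove the loops: put $r_0=w_0$ and $r_{i+1}=w_{k_i+1}$, where $k_i$ is the last index with $w_{k_i}=r_i$. Then $r_i\rightarrow r_{i+1}$ and $k_{i+1}\ge k_i+1$. The $r_i$ are distinct because their last indices are distinct, and $w_n$ reaches $r_i$ as soon as $k_i\ge n$. Put $V=\{r_i:i\in\mathbb N\}$ and $r_i\rightarrow_0r_{i+1}$.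

In both cases $V$ is cofinal. For $x\notin V$ choose a shortest path from $x$ to $V$, let $f(x)$ be its second vertex, and put $x\rightarrow_0f(x)$. Then $\rightarrow_0$ is deterministic. Each $0$-step from outside $V$ lowers the distance to $V$, so every element reaches $V$ by $0$-steps, and any two elements of $V$ have a common $0$-reduct. This gives (S4), while (S2) and (S3) are vacuous.
\end{proof}

The hypothesis $\kappa\le\aleph_0$ is necessary for this conclusion, and the reason tells us what to look for next. By (S4), the $\rightarrow_{\{0,1\}}$-reducts of any one element form a cofinal set. If every element had only countably many $\rightarrow_{\{0,1\}}$-successors, this set would be countable. Since $\rightarrow_0$ is deterministic, a skeleton in the case $\kappa>\aleph_0$ must contain elements with uncountably many $1$-steps, and any two of these steps must close as in (S3).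

\section{A model built from finite sets}\label{sec:model}

Let $X$ be an uncountable set. The relation $H(X)$ has distinct elements $h_F$ for $F\subseteq X$ finite and $a_{F,x}$ for $F\subseteq X$ finite and $x\in X\setminus F$, and its steps are
\[
h_F\rightarrow a_{F,x}\rightarrow h_{F\cup\{x\}}.
\]
Define the \emph{support} by $\operatorname{supp}(h_F)=F$ and $\operatorname{supp}(a_{F,x})=F\cup\{x\}$. A step $h_F\rightarrow a_{F,x}$ adds one point to the support and a step $a_{F,x}\rightarrow h_{F\cup\{x\}}$ preserves it; in particular supports never shrink along a path.

Every element reaches some $h_F$, and $h_F\twoheadrightarrow h_{F\cup G}\twoheadleftarrow h_G$ by adding points one at a time, so \eqref{eq:directed} holds. The cofinality is $|X|$: there are $|X|$ elements, and if $C$ is cofinal, then each $h_{\{x\}}$ reaches an element of $C$, so the finite supports of the elements of $C$ cover $X$. Thus every uncountable cardinal occurs as a cofinality.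

Without the intermediate elements the relation $F\rightarrow F\cup\{x\}$ would need one label only, since $F\cup\{x\}$ and $F\cup\{y\}$ are joined in at most one step each. The elements $a_{F,x}$ stand for the fact that in a general relation several steps are needed to get from one chosen element to the next. Two labels handle this. Put
\[
h_F\rightarrow_1a_{F,x}\rightarrow_0h_{F\cup\{x\}}.
\]
Then (S1) and (S2) hold, and (S4) holds since every step is labeled $0$ or $1$. For (S3), the peak $a_{F,x}\leftarrow_1h_F\rightarrow_1a_{F,y}$ with $x\ne y$ is closed by
\[
a_{F,x}\rightarrow_0h_{F\cup\{x\}}\rightarrow_1a_{F\cup\{x\},y}\rightarrow_0h_{F\cup\{x,y\}}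
\leftarrow_0a_{F\cup\{y\},x}\leftarrow_1h_{F\cup\{y\}}\leftarrow_0a_{F,y}.
\]

Three features make this work.
\begin{enumerate}
\item The branching happens only at the elements $h_F$, which have many $1$-steps and no $0$-step.
\item The indices are finite sets. Two extensions of an index have a join that is one extension away from each, and an index extends only finitely many others.
\item The elements are grouped into finite, pairwise disjoint blocks $V_G=\{h_G\}\cup\{a_{F,x}:F\cup\{x\}=G\}$, and the $0$-steps funnel $V_G$ into $h_G$.
\end{enumerate}
In a general relation we shall choose elements $h_q$ and blocks $V_q$ by transfinite recursion along an index set. At stage $q$ each earlier $h_p$ below $q$ takes one new step, finitely many paths lead from there to a common reduct $h_q$, and these paths form $V_q$. The difficulty is disjointness. A vertex lying in two blocks would need two $0$-steps, and a path running through an earlier $h_{p'}$ would give it a $0$-step. So $h_p$ must be able to leave, again and again, along a path that avoids everything built so far. The next section shows that elements with this ability are cofinal.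

\section{Hubs}\label{sec:hubs}

We recall the set theory that is needed. Ordinals are the sets of their predecessors and cardinals are initial ordinals; an infinite cardinal is a limit ordinal. For an infinite cardinal $\mu$, the cofinality $\operatorname{cf}(\mu)$ is the least cardinality of an unbounded subset of $\mu$; it is infinite, and $\mu$ is \emph{regular} if $\operatorname{cf}(\mu)=\mu$ and \emph{singular} otherwise. If $\mu$ is regular, a union of fewer than $\mu$ sets of cardinality less than $\mu$ has cardinality less than $\mu$. The successor $\mu^+$ of an infinite cardinal is regular. A set $Z$ has at most $\max(|Z|,\aleph_0)$ finite subsets.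

Let $(A,\rightarrow)$ satisfy \eqref{eq:directed}, with cofinality $\kappa$. For $Y\subseteq A$, a set to be avoided, define
\begin{align*}
U_Y&=\{x\in A: x\text{ reaches no element of }Y\},\\
\mathrm{Esc}_Y&=\{x\in A:\text{there is a path }x=x_0\rightarrow\dots\rightarrow x_n\text{ with }x_0,\dots,x_n\notin Y\text{ and }x_n\in U_Y\}.
\end{align*}
From $U_Y$ no path meets $Y$; from $\mathrm{Esc}_Y$ one can escape to $U_Y$ without meeting $Y$. The set $U_Y$ is closed under $\rightarrow$ and disjoint from $Y$, and $U_{Y'}\subseteq U_Y$ if $Y\subseteq Y'$. Moreover,
\begin{equation}\label{eq:safe}
\text{if $|Y|<\kappa$, every finite subset of $A$ has a common reduct in $U_Y$.}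
\end{equation}
Indeed, $Y$ is not cofinal, so there is $x\in U_Y$; a common reduct of the finite set and $x$ lies in $U_Y$.

\begin{definition}
Let $\nu$ be a cardinal. An element $h\in A$ is a \emph{$\nu$-hub} if for every $Y\subseteq A$ with $|Y|<\nu$ it has a successor in $\mathrm{Esc}_Y$.
\end{definition}

The set $Y$ may contain $h$ itself, and in the construction it will. A $\nu$-hub has at least $\nu$ successors: otherwise take for $Y$ the set of its successors, which is disjoint from $\mathrm{Esc}_Y$. In $H(X)$ every $h_F$ is an $|X|$-hub, for if $|Y|<|X|$ there is $x\in X\setminus F$ outside the supports of all elements of $Y$, and then $a_{F,x}\in U_Y\subseteq\mathrm{Esc}_Y$.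

\begin{lemma}[Hub Lemma]\label{lem:hub}
Let $\nu\le\kappa$ be regular and uncountable. Then every $x\in A$ reaches a $\nu$-hub.
\end{lemma}

\begin{proof}
Suppose that $x$ reaches no $\nu$-hub. For each reduct $z$ of $x$ choose an obstruction $Y_z$, that is, a set with $|Y_z|<\nu$ such that $z$ has no successor in $\mathrm{Esc}_{Y_z}$. We close $\{x\}$ under taking obstructions: let
\[
W_0=\{x\},\qquad W_{n+1}=W_n\cup\bigcup\{Y_z:z\in W_n,\ x\twoheadrightarrow z\},\qquad W=\bigcup_{n\in\mathbb N}W_n.
\]
Since $\nu$ is regular, $|W_n|<\nu$ for all $n$ by induction; since $\nu$ is regular and uncountable, $|W|<\nu\le\kappa$. By \eqref{eq:safe} there is a path $x=x_0\rightarrow\dots\rightarrow x_n$ with $x_n\in U_W$. Consider the moment when it leaves $W$ for good. As $x_0\in W$ and $x_n\notin W$, there is a largest $k$ with $x_k\in W$, and $k<n$. Put $z=x_k$. It is a reduct of $x$ in some $W_j$, so $Y_z\subseteq W_{j+1}\subseteq W$. The vertices $x_{k+1},\dots,x_n$ avoid $W$, hence $Y_z$, and $x_n\in U_W\subseteq U_{Y_z}$. So the successor $x_{k+1}$ of $z$ lies in $\mathrm{Esc}_{Y_z}$, contrary to the choice of $Y_z$.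
\end{proof}

The proof shows why hubs are defined with $\mathrm{Esc}_Y$ and not with $U_Y$: the vertex $x_{k+1}$ may still reach $W$ along another path. The lemma fails for $\nu=\kappa=\aleph_0$, as the relation $n\rightarrow n+1$ on $\mathbb N$ has cofinality $\aleph_0$ and no element with two successors. It also fails for singular $\nu=\kappa$ (Remark~\ref{rem:singular}), and this dictates the shape of the index set.

\section{The index set}\label{sec:index}

The following lemma lists what the recursion needs from its indices. The relation $p\sqsubset q$ will mean that $h_p$ takes a $1$-step into the block $V_q$, the well-order $\prec$ is the order of construction, and $\nu(p)$ is the strength of the hub $h_p$. We write $\sqsubseteq$ for the reflexive closure of $\sqsubset$.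

\begin{lemma}\label{lem:index}
Let $\kappa$ be an uncountable cardinal. There are a set $P$, a well-order $\prec$ on $P$, a relation $\sqsubset$ on $P$, and regular uncountable cardinals $\nu(p)\le\kappa$ for $p\in P$, such that
\begin{itemize}
\item[(P1)] there is a surjection $P\to\kappa$;
\item[(P2)] $p\sqsubset q$ implies $p\prec q$, and for each $q$ there are only finitely many $p\sqsubset q$;
\item[(P3)] if $p\sqsubset q$ and $p\sqsubset r$, there is $s$ with $q\sqsubseteq s$ and $r\sqsubseteq s$;
\item[(P4)] for all $p,q$ there are $p',q',s$ with $p\sqsubseteq p'\sqsubseteq s$ and $q\sqsubseteq q'\sqsubseteq s$;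
\item[(P5)] the number of $\prec$-predecessors of $q$ is less than $\nu(q)$, and less than $\nu(p)$ for every $p\sqsubset q$.
\end{itemize}
\end{lemma}

If $\kappa$ is regular, $P$ will be the set of finite subsets of $\kappa$, as in the model, with $\sqsubset$ the proper inclusion and $\nu(p)=\kappa$; ordering finite sets first by their largest element leaves fewer than $\kappa$ predecessors to each. If $\kappa$ is singular, only hubs of strength $\nu<\kappa$ are available, and such a hub can be used only at stages with fewer than $\nu$ predecessors. We therefore approximate $\kappa$ from below by cardinals $\kappa_i$, $i<\theta$, and let an index record a level $i$ besides the finite set. An index of level $i$ may directly add only ordinals below $\kappa_i$; to add larger ones it first raises its level, which accounts for the two steps in (P4). The level is recorded as the maximum of a finite set $\Delta\subseteq\theta$ rather than as a single ordinal, since an infinite ordinal has infinitely many predecessors and (P2) asks for finitely many. The proof treats both cases at once.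

\begin{proof}
\emph{Parameters.} If $\kappa$ is regular, put $\theta=1$ and $\kappa_0=\nu_0=\kappa$. If $\kappa$ is singular, put $\theta=\operatorname{cf}(\kappa)<\kappa$. Since $\kappa$ is not a successor cardinal, $\mu<\kappa$ implies $\mu^+<\kappa$. Let $g\colon\theta\to\kappa$ have unbounded range and put $\kappa_i=\max(\theta,\sup_{j\le i}|g(j)|^+)$ and $\nu_i=\kappa_i^+$ for $i<\theta$. The supremum is taken over fewer than $\operatorname{cf}(\kappa)$ cardinals below $\kappa$, so $\kappa_i<\kappa$, and $g(i)<\kappa_i$. In both cases the $\kappa_i$ are infinite cardinals with $\kappa_i\le\kappa_j$ for $i\le j$ and $\bigcup_{i<\theta}\kappa_i=\kappa$, each $\nu_i\le\kappa$ is regular and uncountable, and for every ordinal $\rho$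
\begin{equation}\label{eq:small}
\rho<\kappa_i\ \Longrightarrow\ \max(|\rho|,\theta,\aleph_0)<\nu_i.
\end{equation}
In the regular case each of $|\rho|$, $1$, $\aleph_0$ is less than $\kappa$; in the singular case each of $|\rho|$, $\theta$, $\aleph_0$ is at most $\kappa_i<\nu_i$.

\emph{The set $P$ and the relation $\sqsubset$.} Let $P$ consist of the pairs $p=(\Delta_p,F_p)$ with $\Delta_p\subseteq\theta$ finite and nonempty and $F_p\subseteq\kappa_{\max\Delta_p}$ finite. Put $\kappa(p)=\kappa_{\max\Delta_p}$ and $\nu(p)=\nu_{\max\Delta_p}$. Inclusion $p\subseteq q$ and union $p\cup q$ are taken componentwise. Since the $\kappa_i$ are nondecreasing, $p\subseteq q$ implies $\kappa(p)\le\kappa(q)$, and $p\cup q\in P$. Define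
\[
p\sqsubset q\iff p\subseteq q,\quad p\ne q,\quad F_q\subseteq\kappa(p).
\]
As $F_p\subseteq\kappa(p)$, we have $p\sqsubseteq q$ exactly when $p\subseteq q$ and $F_q\subseteq\kappa(p)$.

\emph{The well-order.} Let $\operatorname{rk}(p)$ be the least ordinal $\rho$ with $F_p\subseteq\rho$. Let $\prec$ compare first $\operatorname{rk}(p)$, then the natural number $|\Delta_p|+|F_p|$, then the position in a fixed well-order of $P$. This lexicographic order is a well-order.

(P1) Send $p$ to $\max F_p$ if $F_p\neq\emptyset$ and to $0$ otherwise. Given $\xi<\kappa$, choose $i$ with $\xi<\kappa_i$; then $(\{i\},\{\xi\})\in P$ is sent to $\xi$.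

(P2) If $p\subseteq q$ and $p\ne q$, then $\operatorname{rk}(p)\le\operatorname{rk}(q)$ and $|\Delta_p|+|F_p|<|\Delta_q|+|F_q|$, so $p\prec q$. There are finitely many $p\subseteq q$.

(P3) Take $s=q\cup r$. Then $F_s=F_q\cup F_r\subseteq\kappa(p)$, and $\kappa(p)\le\kappa(q)$ and $\kappa(p)\le\kappa(r)$.

(P4) Take $s=p\cup q$, $p'=(\Delta_s,F_p)$ and $q'=(\Delta_s,F_q)$. Then $p\sqsubseteq p'$ because $F_{p'}=F_p\subseteq\kappa(p)$, and $p'\sqsubseteq s$ because $F_s\subseteq\kappa(s)=\kappa(p')$. The same holds with $q,q'$ in place of $p,p'$.

(P5) A predecessor $p'$ of $q$ has $\operatorname{rk}(p')\le\operatorname{rk}(q)$, so it is a pair of a finite subset of $\theta$ and a finite subset of $\operatorname{rk}(q)$. There are at most $\max(|{\operatorname{rk}(q)}|,\theta,\aleph_0)$ such pairs. Let $p=q$ or $p\sqsubset q$. In both cases $F_q\subseteq\kappa(p)$; since $F_q$ is finite and $\kappa(p)$ is a limit ordinal, $\operatorname{rk}(q)<\kappa(p)$. Now \eqref{eq:small} gives the bound $\nu(p)$.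
\end{proof}

\begin{remark}\label{rem:singular}
Let $\kappa$ be singular and regard $(P,\sqsubset)$ itself as a rewrite relation. It satisfies \eqref{eq:directed} by (P4). Its cofinality is $\kappa$, because $|P|\le\kappa$ and the finite sets $F_q$, for $q$ in a cofinal set, must cover $\kappa$. An element $p$ has at most $\max(\theta,\kappa(p))<\kappa$ successors, so there is no $\kappa$-hub.
\end{remark}

\section{The construction}\label{sec:construction}

\begin{proposition}\label{prop:uncountable}
If $(A,\rightarrow)$ satisfies \eqref{eq:directed} and its cofinality $\kappa$ is uncountable, then it has a skeleton.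
\end{proposition}

\begin{proof}
Take $P,\prec,\sqsubset,\nu$ from Lemma~\ref{lem:index}. Let $C\subseteq A$ be cofinal with $|C|=\kappa$, and let $c\colon P\to C$ be a surjection, which exists by (P1).

\emph{Blocks.} By recursion along $\prec$ we construct finite sets $V_q\subseteq A$, elements $h_q\in V_q$, and elements $e_{p,q}\in V_q$ for all $p\sqsubset q$, such that
\begin{itemize}
\item[(a)] $V_q\cap V_p=\emptyset$ for all $p\prec q$;
\item[(b)] $h_q$ is a $\nu(q)$-hub, and $c(q)\twoheadrightarrow h_q$;
\item[(c)] every element of $V_q$ has a path to $h_q$ inside $V_q$;
\item[(d)] $h_p\rightarrow e_{p,q}$ whenever $p\sqsubset q$.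
\end{itemize}

Consider stage $q$, shown in Figure~\ref{fig:stage}, and let $Y=\bigcup_{p\prec q}V_p$. If $\mu$ is the number of predecessors of $q$, then $|Y|\le\max(\mu,\aleph_0)$, since the blocks are finite. By (P5), and as the cardinals $\nu(\cdot)$ are uncountable, $|Y|<\nu(q)\le\kappa$ and $|Y|<\nu(p)$ for all $p\sqsubset q$.

Let $p\sqsubset q$. Then $p\prec q$ by (P2), so $h_p$ has been constructed. It is a $\nu(p)$-hub, so it has a successor $e_{p,q}\in\mathrm{Esc}_Y$. Choose a path avoiding $Y$ from $e_{p,q}$ to some $y_{p,q}\in U_Y$. By (P2) the set $\{y_{p,q}:p\sqsubset q\}\cup\{c(q)\}$ is finite, so by \eqref{eq:safe} it has a common reduct $b\in U_Y$. By the Hub Lemma, $b$ reaches a $\nu(q)$-hub $h_q$, and $h_q\in U_Y$ because $U_Y$ is closed under $\rightarrow$. For each $p\sqsubset q$ extend the chosen path to a path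
\[
e_{p,q}\twoheadrightarrow y_{p,q}\twoheadrightarrow b\twoheadrightarrow h_q,
\]
and let $V_q$ consist of $h_q$ and the vertices of these finitely many paths. Each path avoids $Y$ up to $y_{p,q}$ by choice, and from $y_{p,q}$ on it stays in $U_Y$, which is disjoint from $Y$. This proves (a). Properties (b) and (d) hold by construction, and (c) is witnessed by the final segments of the paths. The path from $c(q)$ to $b$ may meet $Y$; it is not put into $V_q$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[rounded corners] (-0.7,-0.5) rectangle (0.7,1.5);
\node at (0,1.8) {$Y$};
\draw[rounded corners] (4.2,-0.5) rectangle (9.1,1.5);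
\node at (6.65,1.8) {$U_Y$};
\node (h1) at (0,1) {$h_p$};
\node (h2) at (0,0) {$h_{p'}$};
\node (e1) at (2,1) {$e_{p,q}$};
\node (e2) at (2,0) {$e_{p',q}$};
\node (y1) at (5,1) {$y_{p,q}$};
\node (y2) at (5,0) {$y_{p',q}$};
\node (b) at (6.9,0.5) {$b$};
\node (hq) at (8.5,0.5) {$h_q$};
\node (c) at (6.9,-1.3) {$c(q)$};
\draw[->] (h1) -- (e1);
\draw[->] (h2) -- (e2);
\draw[->>] (e1) -- (y1);
\draw[->>] (e2) -- (y2);
\draw[->>] (y1) -- (b);
\draw[->>] (y2) -- (b);
\draw[->>] (b) -- (hq);
\draw[->>,dashed] (c) -- (b);
\end{tikzpicture}
\caption{Stage $q$ of the construction, for two indices $p,p'\sqsubset q$. The set $Y$ is the union of the earlier blocks, and no element of $U_Y$ reaches $Y$. Each earlier hub takes one step out of $Y$; these steps get label $1$. The solid double-headed paths avoid $Y$, and their vertices form the new block $V_q$ with hub $h_q$. The dashed path makes $h_q$ a reduct of the element $c(q)$ of the cofinal set and is not put into $V_q$.}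
\label{fig:stage}
\end{figure}

\emph{Labels.} Let $V=\bigcup_{p\in P}V_p$, a disjoint union by (a). It is cofinal: every element reaches some element $c(p)$ of $C$, which reaches $h_p$ by (b). For $x\in V_p\setminus\{h_p\}$ let $f(x)$ be the second vertex of a chosen shortest path from $x$ to $h_p$ inside $V_p$, which exists by (c). For $x\in A\setminus V$ let $f(x)$ be the second vertex of a chosen shortest path from $x$ to $V$. Define
\[
x\rightarrow_0f(x)\quad\text{for }x\in A\setminus\{h_p:p\in P\},\qquad\qquad h_p\rightarrow_1e_{p,q}\quad\text{for }p\sqsubset q.
\]
Because the blocks are disjoint, $f(x)$ is defined by exactly one rule for each $x$ that is not one of the $h_p$, and it is defined for no $h_p$. This gives (S1) and (S2).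

A $0$-step from $V_p\setminus\{h_p\}$ stays in $V_p$ and lowers the distance to $h_p$ inside $V_p$, and a $0$-step from $A\setminus V$ lowers the distance to $V$. Hence
\begin{equation}\label{eq:funnel}
x\twoheadrightarrow_0h_p\ \text{ for all }x\in V_p,\qquad\text{and every }x\in A\text{ has }x\twoheadrightarrow_0h_p\text{ for some }p.
\end{equation}
If $p\sqsubset q$, then $h_p\rightarrow_1e_{p,q}\twoheadrightarrow_0h_q$, since $e_{p,q}\in V_q$. Including the trivial case $p=q$,
\begin{equation}\label{eq:link}
p\sqsubseteq q\ \Longrightarrow\ h_p\rightarrow_1^=\circ\twoheadrightarrow_0h_q.
\end{equation}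

(S3) The source of a $(1,1)$-peak is $h_p$ for a unique $p$, again by disjointness, so the peak is $e_{p,q}\leftarrow_1h_p\rightarrow_1e_{p,r}$ with $p\sqsubset q$ and $p\sqsubset r$. Take $s$ from (P3). By \eqref{eq:funnel} and \eqref{eq:link},
\[
e_{p,q}\twoheadrightarrow_0h_q\rightarrow_1^=\circ\twoheadrightarrow_0h_s\twoheadleftarrow_0\circ\leftarrow_1^=h_r\twoheadleftarrow_0e_{p,r}.
\]

(S4) Given $x,y\in A$, let $x\twoheadrightarrow_0h_p$ and $y\twoheadrightarrow_0h_q$ by \eqref{eq:funnel}. With $p',q',s$ from (P4), \eqref{eq:link} gives $h_p\twoheadrightarrow_{\{0,1\}}h_{p'}\twoheadrightarrow_{\{0,1\}}h_s$ and $h_q\twoheadrightarrow_{\{0,1\}}h_{q'}\twoheadrightarrow_{\{0,1\}}h_s$.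
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Two labels do not suffice}\label{sec:sharp}

The model $H(X)$ has uncountable cofinality and yet needs only two labels. We shall see that these two labels are essentially forced on it: no $h_F$ can have a step with the lower label. A diagram \eqref{eq:conv} can then add at most one point to the support on each side, so a new peak whose ends are farther apart cannot be closed.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $X$ be a set of the given uncountable cardinality, and fix disjoint two-element sets $S,T\subseteq X$. Let $A$ consist of the elements of $H(X)$ and one new element $\star$, with the steps of $H(X)$ and the two steps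
\[
h_S\leftarrow\star\rightarrow h_T.
\]
Then $|A|=|X|$. Any two elements have a common reduct, since $\star$ reaches $H(X)$, so $\rightarrow$ is confluent. No step ends in $\star$.

Suppose that a decreasing labeling with at most two labels exists. Adding a label with the empty relation creates no peak, and extending $\triangleright$ only enlarges the sets $\vee l$, so we may assume that the labels are $0<1$. Then ${\vee0}=\emptyset$ and ${\vee1}=\{0\}$. A step that does not carry label $0$ carries label $1$; it may carry both. Write $\sim$ for $\leftrightarrow_0^*$. Since ${\leftarrow_0^=}\subseteq{\sim}$, condition \eqref{eq:conv} gives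
\begin{align}
u\leftarrow_0s\rightarrow_0v\ &\Longrightarrow\ u\rightarrow_0^=\circ\leftarrow_0^=v,\label{eq:00}\\
u\leftarrow_0s\rightarrow_1v\ &\Longrightarrow\ u\rightarrow_1^=\circ\sim v,\label{eq:01}\\
u\leftarrow_1s\rightarrow_1v\ &\Longrightarrow\ u\sim\circ\rightarrow_1^=\circ\sim\circ\leftarrow_1^=\circ\sim v.\label{eq:11}
\end{align}

\emph{Step 1: $\rightarrow_0$ is deterministic.} By \eqref{eq:00} it suffices to show that two distinct successors $u,v$ of one element never satisfy $u\rightarrow^=\circ\leftarrow^=v$. The elements $a_{F,x}$ have only one successor. For $u=a_{F,x}$ and $v=a_{F,y}$ with $x\ne y$, the elements reachable in at most one step form the disjoint sets $\{a_{F,x},h_{F\cup\{x\}}\}$ and $\{a_{F,y},h_{F\cup\{y\}}\}$. For $u=h_S$ and $v=h_T$ they form the sets $\{h_S\}\cup\{a_{S,x}:x\notin S\}$ and $\{h_T\}\cup\{a_{T,y}:y\notin T\}$, which are disjoint since $S\ne T$.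

A deterministic relation is confluent, because of two reducts of an element one is a reduct of the other. By the first paragraph of Section~\ref{sec:skeleton}, $s\sim t$ implies that $s$ and $t$ have a common $0$-reduct. Also, every element has only countably many $0$-reducts.

\emph{Step 2: no $h_F$ has a $0$-step.} Suppose $h_F\rightarrow_0a_{F,x}$. Let $N$ be the union of the supports of all $0$-reducts of $a_{F,x}$ and of $h_{F\cup\{x\}}$. It is countable and contains $F\cup\{x\}$. As $X$ is uncountable, there is $y\in X\setminus N$; this is the only use of uncountability. By Step~1 the step $h_F\rightarrow a_{F,y}$ does not carry label $0$, so $a_{F,x}\leftarrow_0h_F\rightarrow_1a_{F,y}$ is a local peak. By \eqref{eq:01}, $a_{F,y}\sim t$ for $t=a_{F,x}$ or $t=h_{F\cup\{x\}}$. A common $0$-reduct of $a_{F,y}$ and $t$ has its support inside $N$, and this support contains $y\in\operatorname{supp}(a_{F,y})$. This contradicts $y\notin N$.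

Consequently every $0$-step from an element other than $\star$ has the form $a_{F,x}\rightarrow h_{F\cup\{x\}}$ and preserves the support. Passing to a common $0$-reduct, which is reached without visiting $\star$, we obtain
\begin{equation}\label{eq:supp}
s\sim t\text{ and }s,t\ne\star\ \Longrightarrow\ \operatorname{supp}(s)=\operatorname{supp}(t).
\end{equation}

\emph{Step 3: $\star$ has no $0$-step.} By the symmetry between $S$ and $T$, suppose $\star\rightarrow_0h_S$. By Step~1, $h_S\leftarrow_0\star\rightarrow_1h_T$ is a local peak, and \eqref{eq:01} gives $h_S\rightarrow_1^=t\sim h_T$ for some $t$, where $t\ne\star$. Then $S\subseteq\operatorname{supp}(t)=T$ by \eqref{eq:supp}, which is false.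

\emph{Step 4: the contradiction.} By Step~3, $h_S\leftarrow_1\star\rightarrow_1h_T$ is a local peak, so by \eqref{eq:11}
\[
h_S\sim\alpha\rightarrow_1^=\beta\sim\gamma\leftarrow_1^=\delta\sim h_T
\]
for some $\alpha,\beta,\gamma,\delta$. No $0$-step starts or ends in $\star$, so $\star$ is alone in its $\sim$-class. Hence $\alpha,\delta\ne\star$, and then $\beta,\gamma\neq\star$ as no step ends in $\star$. By \eqref{eq:supp}, $\operatorname{supp}(\alpha)=S$, $\operatorname{supp}(\delta)=T$ and $\operatorname{supp}(\beta)=\operatorname{supp}(\gamma)$. A step adds at most one point to the support, so $\operatorname{supp}(\beta)$ has at most three points. But it contains $S$, and $\operatorname{supp}(\gamma)$ contains $T$, so it contains the four points of $S\cup T$.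
\end{proof}

\begin{remark}
A third label repairs the example directly: keep the labels of Section~\ref{sec:model} on $H(X)$ and give both steps from $\star$ the label $2$; the peak at $\star$ is closed by $h_S\twoheadrightarrow_{\{0,1\}}h_{S\cup T}\twoheadleftarrow_{\{0,1\}}h_T$. The size of $S$ and $T$ matters. For $S=\{x\}$ and $T=\{y\}$ with $x\neq y$, both steps from $\star$ can be labeled $1$, and the peak is closed by $h_S\rightarrow_1a_{S,y}\rightarrow_0h_{\{x,y\}}\leftarrow_0a_{T,x}\leftarrow_1h_T$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{thesis}
\emph{Confluence properties of rewrite rules by decreasing diagrams},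
\texttt{https://pastel.archives-ouvertes.fr/tel-01515698/document}.

\end{thebibliography}
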